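\title{Universally null sets and perfectly meager sets differ in ZFC}

\begin{abstract}
We prove in ZFC that the family of universally null subsets of $\mathbb R$ is different from the family of perfectly meager subsets of $\mathbb R$. If $\mathrm{non}(\mathcal N)<\mathrm{non}(\mathcal M)$, a non-null set of the least size is perfectly meager; otherwise there is a universally null set of size $\mathrm{non}(\mathcal M)$ that is not meager. Only the case $\mathrm{non}(\mathcal M)=\mathrm{non}(\mathcal N)$ needs a construction. There a Fubini argument reduces universal nullity to covering the initial segments of a single non-null set, and nonmeagerness is obtained in one of two ways, according to whether $\mathfrak d\le\mathrm{non}(\mathcal M)$ or not.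
\end{abstract}

\section{The question and the results}\label{sec:intro}

A set $P\subseteq\mathbb R$ is \emph{perfect} if it is nonempty, closed and has no isolated points. A set $X\subseteq\mathbb R$ is \emph{perfectly meager} if $P\cap X$ is meager in $P$ for every perfect $P\subseteq\mathbb R$. A Borel probability measure is \emph{continuous} if it vanishes on singletons. A set $Y\subseteq\mathbb R$ is \emph{universally null} if $\mu(Y)=0$ for every continuous Borel probability measure $\mu$ on $\mathbb R$. Here $Y$ need not be Borel: $\mu(Y)=0$ refers to the completion of $\mu$ and means $\mu^*(Y)=0$ for the outer measure $\mu^*(Y)=\inf\{\mu(B):B\supseteq Y\text{ Borel}\}$. We write $\mathrm{PM}$ and $\mathrm{UN}$ for the two families.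

Each definition asks a set to be small, in the sense of category or of measure, in every setting in which single points are small. That last restriction is needed: if one-point sets $P$ or point masses $\mu$ were allowed, only the empty set would qualify. Both families contain the countable sets and are closed under subsets and countable unions. No member of either family contains a perfect set $P$: such a $P$ is not meager in itself by the Baire category theorem, and it carries a continuous probability measure because $P$ minus a countable set is homeomorphic to $\mathbb R\setminus\mathbb Q$ (Lemma~\ref{lem:category}). Every uncountable Borel set contains a perfect set, so $\mathrm{UN}$ and $\mathrm{PM}$ have the same Borel members, namely the countable sets. The usual examples that separate meager from null, such as a dense $G_\delta$ set of measure zero, therefore belong to neither family. The following question is raised, and not resolved, in \cite{top}.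

\begin{quote}
Is $\mathrm{UN}\ne\mathrm{PM}$ provable in ZFC? That is, does ZFC prove that some subset of $\mathbb R$ is universally null but not perfectly meager, or perfectly meager but not universally null?
\end{quote}

Let $\mathcal M$ and $\mathcal N$ be the families of meager and of Lebesgue null subsets of $\mathbb R$, and for $\mathcal I\in\{\mathcal M,\mathcal N\}$ let
\[
\mathrm{non}(\mathcal I)=\min\{|A|:A\subseteq\mathbb R,\ A\notin\mathcal I\}.
\]
Two observations suggest the answer yes. First, when these two cardinals differ, size alone separates the families (Section~\ref{sec:facts}). Second, under the continuum hypothesis, where both cardinals equal $\omega_1$, a short recursion does it. List the closed nowhere dense subsets of $\mathbb R$ as $F_\xi$, $\xi<\omega_1$, use the Baire category theorem to choose $x_\xi\notin\bigcup_{\eta\le\xi}F_\eta$, and let $L=\{x_\xi:\xi<\omega_1\}$. Countably many of the $F_\eta$ miss $x_\xi$ for all large $\xi$. Hence $L$ is not meager, and $L$ meets every meager set in a countable set. Given a continuous $\mu$, intersect open sets $G_n\supseteq\mathbb Q$ with $\mu(G_n)<1/n$ to get a $\mu$-null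 dense $G_\delta$ set $G$. Then $L\setminus G$ is meager, hence countable, and $\mu^*(L)=0$. So $L\in\mathrm{UN}\setminus\mathrm{PM}$.

The guess is correct. All arguments in this paper are in ZFC.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] If $\mathrm{non}(\mathcal N)<\mathrm{non}(\mathcal M)$, then some set of size $\mathrm{non}(\mathcal N)$ is in $\mathrm{PM}\setminus\mathrm{UN}$.
\item[(b)] If $\mathrm{non}(\mathcal M)\le\mathrm{non}(\mathcal N)$, then some universally null set of size $\mathrm{non}(\mathcal M)$ is nonmeager in $\mathbb R$, hence is in $\mathrm{UN}\setminus\mathrm{PM}$.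
\end{enumerate}
Consequently ZFC proves $\mathrm{UN}\ne\mathrm{PM}$.
\end{theorem}

For a cardinal $\theta$ let $[\mathbb R]^{<\theta}$ be the family of subsets of $\mathbb R$ of size less than $\theta$.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] The following are equivalent: \textup{(i)} $\mathrm{non}(\mathcal M)\le\mathrm{non}(\mathcal N)$; \textup{(ii)} there is a nonmeager universally null set of size at most $\mathrm{non}(\mathcal N)$. In this case there is a universally null set of size $\mathrm{non}(\mathcal M)$ that is nonmeager in every nonempty open interval, and $\min\{|X|:X\in\mathrm{UN}\setminus\mathrm{PM}\}=\mathrm{non}(\mathcal M)$, so the size in Theorem~\ref{thm:main}\textup{(b)} is optimal.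
\item[(2)] $\mathrm{UN}\subseteq\mathrm{PM}$ implies $\mathrm{non}(\mathcal N)<\mathrm{non}(\mathcal M)$, and $\mathrm{PM}\subseteq\mathrm{UN}$ implies $\mathrm{non}(\mathcal M)\le\mathrm{non}(\mathcal N)$.
\item[(3)] If $\mathcal A$ is any family with $[\mathbb R]^{<\mathrm{non}(\mathcal M)}\subseteq\mathcal A\subseteq\mathcal M$, then $\mathcal A\ne\mathrm{UN}$.
\item[(4)] If $\mathrm{non}(\mathcal M)\le\mathrm{non}(\mathcal N)$, then for every perfect $P\subseteq\mathbb R$ there is a universally null $X\subseteq P$ that is nonmeager in $P$.
\end{enumerate}
\end{theorem}

The case $\mathcal A=\mathrm{PM}$ of (3) is the question above. We do not claim that either particular inclusion between $\mathrm{UN}$ and $\mathrm{PM}$ fails in ZFC, and we do not decide whether $\mathrm{PM}\not\subseteq\mathrm{UN}$ always holds when $\mathrm{non}(\mathcal M)=\mathrm{non}(\mathcal N)$.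

The work lies in the case $\mathrm{non}(\mathcal M)=\mathrm{non}(\mathcal N)=\kappa$. To repeat the construction of $L$ with $\kappa$ steps, one would need a list of only $\kappa$ sets $F_\xi$, and one would need that fewer than $\kappa$ of them never cover $\mathbb R$. The equality of the two cardinals offers neither. Section~\ref{sec:code} obtains universal nullity from a different source, which leaves the chosen points much freedom. Section~\ref{sec:ch} shows under the continuum hypothesis how the freedom is used to make the set nonmeager. Sections \ref{sec:small} and \ref{sec:large} do this in general, in two cases governed by the dominating number, and Section~\ref{sec:end} assembles the proofs.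

\section{Moving between spaces, and the unequal cases}\label{sec:facts}

We write $\omega=\{0,1,2,\dots\}$, $[i,j)=\{m\in\omega:i\le m<j\}$ and $\mathfrak c=|\mathbb R|$. The Baire space $\omega^\omega$ has the product topology, with $\omega$ discrete. For $g\in\omega^\omega$ with all values at least $2$ let
\[
K_g=\{x\in\omega^\omega:x(m)<g(m)\text{ for all }m\},
\]
a compact subspace without isolated points; $g\equiv2$ gives $2^\omega$. For $I\subseteq\omega$, $\prod_Ig$ is the set of functions $\tau$ on $I$ with $\tau(m)<g(m)$ for all $m\in I$. If $s$ is a function from a finite subset of $\omega$ to $\omega$, then $[s]$ is the set of points that extend $s$ in the space under discussion; these sets form a basis of clopen sets. For $s$ with domain $[0,n)$ we write $|s|=n$. The coin-tossing measure $\lambda$ on $2^\omega$ is given by $\lambda([s])=2^{-|s|}$.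

For $f,h\in\omega^\omega$, $f\le^*h$ means $f(n)\le h(n)$ for all but finitely many $n$. A family $\mathcal D\subseteq\omega^\omega$ is \emph{dominating} if every $f$ satisfies $f\le^*h$ for some $h\in\mathcal D$, and $\mathfrak d$ is the least size of a dominating family.

A subset of a Polish space $E$ is \emph{universally null in $E$} if it is null for every continuous Borel probability measure on $E$. Our sets will be built in $\omega^\omega$, and the next three lemmas show that neither the two cardinals nor the properties we want depend on the space.

\begin{lemma}\label{lem:measure}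
Let $\mu$ be a continuous Borel probability measure on a Polish space $E$. Every subset of $E$ of size less than $\mathrm{non}(\mathcal N)$ is $\mu$-null, and some subset of $E$ of size $\mathrm{non}(\mathcal N)$ is not $\mu$-null.
\end{lemma}

\begin{proof}
There is a Borel isomorphism $E\to[0,1]$ that carries $\mu$ to Lebesgue measure \cite[17.41]{kechris}, so we may take $E=[0,1]$ with Lebesgue measure. The first statement is the definition of $\mathrm{non}(\mathcal N)$. If $A\subseteq\mathbb R$ is non-null of size $\mathrm{non}(\mathcal N)$, then $A\cap[n,n+1]$ is non-null for some integer $n$; its translate into $[0,1]$ has size $\mathrm{non}(\mathcal N)$ by minimality.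
\end{proof}

A space is \emph{zero-dimensional} if it has a basis of clopen sets. Call a space \emph{admissible} if it is a perfect subset of $\mathbb R$, or a nonempty zero-dimensional Polish space without isolated points. Thus $\mathbb R$, $2^\omega$, $\omega^\omega$, $\omega^\omega\times2^\omega$ and $K_g$ are admissible.

\begin{lemma}\label{lem:category}
Let $P$ be admissible and let $Q\subseteq P$ be countable and dense.
\begin{enumerate}
\item[(a)] $P\setminus Q$ is homeomorphic to $\omega^\omega$.
\item[(b)] A set $A\subseteq P$ is meager in $P$ if and only if $A\setminus Q$ is meager in $P\setminus Q$.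
\item[(c)] The least size of a nonmeager subset of $P$ is $\mathrm{non}(\mathcal M)$.
\end{enumerate}
In particular every subset of $\mathbb R$ of size less than $\mathrm{non}(\mathcal M)$ is perfectly meager.
\end{lemma}

\begin{proof}
Let $D=P\setminus Q$. Since $P$ has no isolated points, $Q$ is meager in $P$, and $D$ is a dense $G_\delta$ subset of $P$ by the Baire category theorem. So $D$ is a nonempty Polish space.

(a) By the Alexandrov--Urysohn theorem \cite[7.7]{kechris}, a nonempty zero-dimensional Polish space in which every compact set has empty interior is homeomorphic to $\omega^\omega$. If $P$ is zero-dimensional, so is $D$. If $P\subseteq\mathbb R$, then $D$ contains no open interval, because an open interval inside $P$ meets $Q$; so $\mathbb R\setminus D$ is dense, and the intervals with endpoints outside $D$ trace a clopen basis on $D$. Suppose $C\subseteq D$ is compact and $\emptyset\ne U\cap D\subseteq C$ with $U$ open in $P$. As $D$ is dense and $C$ is closed in $P$, we get $U\subseteq\overline{U\cap D}\subseteq C\subseteq D$. This is impossible, since $U$ meets $Q$.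

(b) A set is nowhere dense if every nonempty open set has a nonempty open subset disjoint from it. The nonempty open subsets of $D$ are the traces $U\cap D$ of the nonempty open subsets $U$ of $P$. Let $A\subseteq D$ and let $U$ be nonempty and open in $P$. If $A$ is nowhere dense in $P$ and $\emptyset\neq V\subseteq U$ is open and misses $A$, then $\emptyset\ne V\cap D\subseteq U\cap D$ misses $A$. If $A$ is nowhere dense in $D$ and $\emptyset\ne V\cap D\subseteq U\cap D$ misses $A$, then $U\cap V$ is nonempty, open in $P$, and misses $A$. So a subset of $D$ is meager in $D$ if and only if it is meager in $P$, and (b) follows because $Q$ is meager in $P$.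

(c) By (b) the least size of a nonmeager set is the same in $P$ as in $D$, and the same in $\mathbb R$ as in $\mathbb R\setminus\mathbb Q$. By (a) both $D$ and $\mathbb R\setminus\mathbb Q$ are homeomorphic to $\omega^\omega$.
\end{proof}

\begin{lemma}[Transfer]\label{lem:transfer}
Let $E,E'$ be Polish spaces and let $P\subseteq E$, $P'\subseteq E'$ be closed and admissible. If $X\subseteq P$ is nonmeager in $P$ and universally null in $E$, then there is $X'\subseteq P'$ with $|X'|\le|X|$ that is nonmeager in $P'$ and universally null in $E'$.
\end{lemma}

\begin{proof}
Remove countable dense sets from $P$ and $P'$ to get $D\subseteq P$ and $D'\subseteq P'$, which are Borel in $E$ and $E'$. By Lemma~\ref{lem:category}(a) there is a homeomorphism $\varphi:D\to D'$. Let $X'=\varphi[X\cap D]$. It is nonmeager in $P'$ by Lemma~\ref{lem:category}(b), applied in $P$ and then in $P'$. Let $\mu$ be a continuous Borel probability measure on $E'$. If $\mu(D')=0$, then $X'$ is $\mu$-null. Otherwise $\nu(A)=\mu(\varphi[A\cap D])/\mu(D')$ defines a continuous Borel probability measure on $E$. Take a Borel set $A\supseteq X$ with $\nu(A)=0$. Then $X'\subseteq\varphi[A\cap D]$,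 a Borel set of $\mu$-measure zero.
\end{proof}

The last tool is a property of the spaces $K_g$ that is used in both cases of the construction: a single block of values, written on a suitable interval, forces a point into a given dense open set whatever the point did before.

\begin{lemma}[Blocks]\label{lem:block}
Let $O\subseteq K_g$ be dense and open and let $i\in\omega$. There are $j>i$ and $\tau\in\prod_{[i,j)}g$ such that $[\sigma\cup\tau]\subseteq O$ for every $\sigma\in\prod_{[0,i)}g$.
\end{lemma}

\begin{proof}
The set $\prod_{[0,i)}g$ is finite; list it as $\sigma_1,\dots,\sigma_r$. Put $\tau_0=\emptyset$, $j_0=i$. Given $\tau_{l-1}\in\prod_{[i,j_{l-1})}g$, the open set $[\sigma_l\cup\tau_{l-1}]$ meets $O$, so there are $j_l>j_{l-1}$ and $\tau_l\in\prod_{[i,j_l)}g$ extending $\tau_{l-1}$ with $[\sigma_l\cup\tau_l]\subseteq O$. Then $\tau=\tau_r$ extends every $\tau_l$ and works with $j=j_r$.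
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} when $\mathrm{non}(\mathcal M)\ne\mathrm{non}(\mathcal N)$]
Let $\mathrm{non}(\mathcal N)<\mathrm{non}(\mathcal M)$. By Lemma~\ref{lem:measure} there is a non-null $A\subseteq[0,1]$ of size $\mathrm{non}(\mathcal N)$. Lebesgue measure on $[0,1]$ shows $A\notin\mathrm{UN}$, and $A\in\mathrm{PM}$ by Lemma~\ref{lem:category}. Let $\mathrm{non}(\mathcal M)<\mathrm{non}(\mathcal N)$. A nonmeager set of size $\mathrm{non}(\mathcal M)$ is in $\mathrm{UN}$ by Lemma~\ref{lem:measure}, and $P=\mathbb R$ shows that it is not in $\mathrm{PM}$.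
\end{proof}

\section{One non-null set in place of all measures}\label{sec:code}

From here to the end of Section~\ref{sec:large} we assume
\[
\mathrm{non}(\mathcal M)=\mathrm{non}(\mathcal N)=\kappa .
\]
Countable sets are null and $\mathbb R$ is not, so $\omega<\kappa\le\mathfrak c$.

We want a set $X$ of $\kappa$ points that is null for every continuous measure, without listing the measures. The device is to read each point $x\in\omega^\omega$ as a code for a $\lambda$-null set $N_x\subseteq2^\omega$. By Fubini's theorem, for any probability measure $\mu$ on the codes, $\lambda$-almost every $y$ lies in $N_x$ for $\mu$-almost no $x$. If every point of a non-null set $Y$ lies in $N_x$ for all but a few $x\in X$, then one such point shows that $X$ is $\mu$-null.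

The space $2^\omega$ has countably many clopen sets, since each is a finite union of sets $[s]$. For $m\in\omega$ let $U^m_0,U^m_1,\dots$ list all clopen $U\subseteq2^\omega$ with $\lambda(U)\le2^{-m}$. For a function $k$ from a subset of $\omega$ to $\omega$, for $y\in2^\omega$ and for $x\in\omega^\omega$ let
\[
S(y,k)=\{m\in\operatorname{dom}k:y\in U^m_{k(m)}\},\qquad N_x=\{y\in2^\omega:S(y,x)\text{ is infinite}\}.
\]
Since $\sum_m2^{-m}<\infty$, the Borel--Cantelli lemma gives $\lambda(N_x)=0$. The relation $R=\{(x,y):y\in N_x\}$ is Borel, because
\[
R=\bigcap_{n}\bigcup_{m\ge n}\bigcup_i\ \{x:x(m)=i\}\times U^m_i .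
\]
We code with ``infinitely many $m$'' because this makes codes hard to damage:
\begin{equation}\label{eq:robust}
\text{if }x(m)=k(m)\text{ for infinitely many }m\in S(y,k),\text{ then }y\in N_x .
\end{equation}
The remaining coordinates of $x$ are free for other purposes. The next lemma says that every null set is covered by some code, even if only a prescribed infinite set of coordinates is available.

\begin{lemma}\label{lem:code}
If $W\subseteq2^\omega$ is null and $B\subseteq\omega$ is infinite, there is $k:B\to\omega$ such that $S(y,k)$ is infinite for every $y\in W$.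
\end{lemma}

\begin{proof}
Split $B$ into infinitely many pairwise disjoint infinite sets $B_j$. It suffices to define $k$ on each $B_j$ so that $S(y,k)$ meets $B_j$ for every $y\in W$. Fix $j$ and let $B_j=\{b_0<b_1<\dots\}$. Choose an open $O\supseteq W$ with $\lambda(O)\le2^{-b_0}$ and write it as a disjoint union of clopen sets $V_l$, $l\in\omega$, some possibly empty. The measures of the tails $\bigcup_{l\ge n}V_l$ tend to $0$, so there are $0=l_0<l_1<\cdots$ with $\lambda(\bigcup_{l\ge l_i}V_l)\le2^{-b_i}$. The set $\bigcup_{l_i\le l<l_{i+1}}V_l$ is clopen of measure at most $2^{-b_i}$; let $k(b_i)$ be an index with $U^{b_i}_{k(b_i)}$ equal to it. These sets cover $O$, so each $y\in W$ has $b_i\in S(y,k)$ for some $i$.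
\end{proof}

By Lemma~\ref{lem:measure} fix a non-null set $Y=\{y_\xi:\xi<\kappa\}\subseteq2^\omega$, and let $Y_\xi=\{y_\eta:\eta<\xi\}$. Each $Y_\xi$ has size less than $\kappa$ and is therefore null.

\begin{lemma}\label{lem:fubini}
If $X=\{x_\xi:\xi<\kappa\}\subseteq\omega^\omega$ and $Y_\xi\subseteq N_{x_\xi}$ for all $\xi<\kappa$, then $X$ is universally null in $\omega^\omega$.
\end{lemma}

\begin{proof}
Let $\mu$ be a continuous Borel probability measure on $\omega^\omega$ and suppose $\mu^*(X)=\varepsilon>0$. For $y\in2^\omega$ let $R_y=\{x:y\in N_x\}$, a Borel set. Fix $\eta<\kappa$. If $\xi>\eta$, then $y_\eta\in Y_\xi\subseteq N_{x_\xi}$. Hence $X\subseteq R_{y_\eta}\cup\{x_\xi:\xi\le\eta\}$. The second set has size less than $\kappa$, so it is $\mu$-null by Lemma~\ref{lem:measure}, and $\mu(R_{y_\eta})\ge\varepsilon$. Thus $Y\subseteq T=\{y:\mu(R_y)\ge\varepsilon\}$. By Fubini's theorem for the Borel set $R$, the function $y\mapsto\mu(R_y)$ is Borel and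
\[
\varepsilon\,\lambda(T)\le\int\mu(R_y)\,d\lambda(y)=\int\lambda(N_x)\,d\mu(x)=0 .
\]
So $\lambda(T)=0$, although $T$ contains the non-null set $Y$.
\end{proof}

So far only $\kappa=\mathrm{non}(\mathcal N)$ has been used: $Y$ exists, its initial segments can be coded, and the initial segments of $X$ are $\mu$-null. The cardinal $\kappa$ need not be regular, here or later, since a proper initial segment of a list of length $\kappa$ has size less than $\kappa$ in any case. The equality $\kappa=\mathrm{non}(\mathcal M)$ enters in what remains to be proved.

\begin{proposition}\label{prop:goal}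
There are a closed admissible set $P\subseteq\omega^\omega$ and points $x_\xi\in P$, $\xi<\kappa$, such that $Y_\xi\subseteq N_{x_\xi}$ for all $\xi$ and $\{x_\xi:\xi<\kappa\}$ is nonmeager in $P$.
\end{proposition}

\section{The construction under the continuum hypothesis}\label{sec:ch}

Assume $\mathfrak c=\omega_1$ in this section; then $\kappa=\omega_1$. We prove Proposition~\ref{prop:goal} with $P=\omega^\omega$. List the meager $F_\sigma$ subsets of $\omega^\omega$ as $A_\xi$, $\xi<\omega_1$. Every meager set is contained in some $A_\xi$, so a set $\{x_\xi:\xi<\omega_1\}$ with $x_\xi\notin A_\xi$ for all $\xi$ is nonmeager. In contrast with the set $L$ of Section~\ref{sec:intro}, the point $x_\xi$ has to avoid one meager set only.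

Fix $\xi$. Let $O_n$ be dense open sets with $A_\xi\cap\bigcap_nO_n=\emptyset$, and list the nonempty countable set $Y_{\xi+1}$ as $z_0,z_1,\dots$ so that each element appears infinitely often. Put $s_0=\emptyset$. Given $s_n$, make two moves.
\begin{itemize}
\item \emph{Category.} Extend $s_n$ to $t_n$ with $[t_n]\subseteq O_n$, and let $m_n=|t_n|$.
\item \emph{Coding.} The set $[z_n{\upharpoonright}[0,m_n)]$ is clopen of measure $2^{-m_n}$, so it equals some $U^{m_n}_i$. Extend $t_n$ to $s_{n+1}$ by the one value $s_{n+1}(m_n)=i$.
\end{itemize}
Let $x_\xi=\bigcup_ns_n$. Then $x_\xi\in\bigcap_nO_n$, so $x_\xi\notin A_\xi$. Also $m_0<m_1<\cdots$ and $m_n\in S(z_n,x_\xi)$, so $Y_\xi\subseteq Y_{\xi+1}\subseteq N_{x_\xi}$.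

The coordinates of $x_\xi$ are thus divided between two tasks, and this division is what survives in general. The continuum hypothesis was used twice.
\begin{enumerate}
\item[(A)] A list of $\kappa$ meager sets contained every meager set in one of its members.
\item[(B)] The points of $Y_\xi$ were visited one at a time.
\end{enumerate}
When $Y_\xi$ is uncountable, Lemma~\ref{lem:code} provides one code $k$ for all its points, and the category moves have to overwrite $k$ on an infinite set $E$ of coordinates. By \eqref{eq:robust} no harm is done to $y$ unless $S(y,k)\setminus E$ is finite, and this has to be avoided for all $y\in Y_\xi$ at once. If $\mathfrak d\le\kappa$, then (A) still holds, and (B) is replaced by a choice among $\mathfrak c$ many sets $E$. If $\kappa<\mathfrak d$, we give up (A), fix the category moves before the code, and use $\kappa<\mathfrak d$ to confine the construction to a space $K_g$.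

\section{The case $\mathfrak d\le\kappa$}\label{sec:small}

The first lemma is the well-known inequality $\mathrm{cof}(\mathcal M)\le\max\{\mathfrak d,\mathrm{non}(\mathcal M)\}$, where $\mathrm{cof}(\mathcal M)$ is the least size of a family as in the statement. The proof describes a meager set by a point and a partition of $\omega$ into intervals, and then takes the point from a nonmeager set and the partition from a dominating family.

\begin{lemma}\label{lem:cof}
Let $\mathfrak d\le\kappa$. There are meager sets $A_\xi\subseteq\omega^\omega$, $\xi<\kappa$, such that every meager subset of $\omega^\omega$ is contained in some $A_\xi$.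
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:category}(a),(b) we may identify $\omega^\omega$ with a set $2^\omega\setminus Q$ whose meager subsets are the traces of the meager subsets of $2^\omega$. So it suffices to find such a family in $2^\omega$. For $w\in2^\omega$ and a partition $J=\langle J_i:i\in\omega\rangle$ of $\omega$ into consecutive finite nonempty intervals let
\[
M(w,J)=\{x\in2^\omega:x{\upharpoonright}J_i\ne w{\upharpoonright}J_i\text{ for all but finitely many }i\}.
\]
This set is meager: for each $n$, the set of $x$ with $x{\upharpoonright}J_i\ne w{\upharpoonright}J_i$ for all $i\ge n$ is closed, and every $[s]$ contains a point that agrees with $w$ on some $J_i$ with $i\ge n$.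

\emph{Every meager set is contained in some $M(w,J)$.} Cover it by closed nowhere dense sets $F_0\subseteq F_1\subseteq\cdots$. Define $J_i$ and $w{\upharpoonright}J_i$ recursively: with $\min J_i$ given, Lemma~\ref{lem:block} for $O=2^\omega\setminus F_i$ yields $J_i$ and $w{\upharpoonright}J_i$ such that no point agreeing with $w$ on $J_i$ is in $F_i$. If $x\in F_l$, then $x\in F_i$ and so $x{\upharpoonright}J_i\ne w{\upharpoonright}J_i$ for all $i\ge l$.

\emph{A family of size at most $\kappa$.} By Lemma~\ref{lem:category}(c) let $Z\subseteq2^\omega$ be nonmeager of size $\kappa$. Let $\mathcal D$ be dominating of size $\mathfrak d$; replacing $h(n)$ by $\max\{h(n),n+1\}$ we may assume $h(n)>n$ for all $h\in\mathcal D$ and all $n$. For $h\in\mathcal D$ let $n_0=0$, $n_{l+1}=h(n_l)$ and $J^h_l=[n_l,n_{l+1})$. The family $\{M(v,J^h):v\in Z,\ h\in\mathcal D\}$ has size at most $\kappa\cdot\mathfrak d=\kappa$. We show that each $M(w,J)$ is contained in one of its members.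

Pick $v\in Z\setminus M(w,J)$. Then $I=\{i:v{\upharpoonright}J_i=w{\upharpoonright}J_i\}$ is infinite. Let
\[
f(n)=\min\{\max J_i+1:i\in I,\ \min J_i\ge n\},
\]
so that $[n,f(n))$ contains some $J_i$ with $i\in I$, and pick $h\in\mathcal D$ with $f\le^*h$. For all large $l$ we have $f(n_l)\le h(n_l)=n_{l+1}$, so $J^h_l\supseteq J_{i(l)}$ for some $i(l)\in I$, and $i(l)\to\infty$. If $x\in M(w,J)$, then for all large $l$ we have $x{\upharpoonright}J_{i(l)}\ne w{\upharpoonright}J_{i(l)}=v{\upharpoonright}J_{i(l)}$, hence $x{\upharpoonright}J^h_l\ne v{\upharpoonright}J^h_l$. Thus $M(w,J)\subseteq M(v,J^h)$.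
\end{proof}

Now we replace (B). If $E,E'\subseteq\omega$ have finite intersection and $S$ is infinite, then $S\setminus E$ and $S\setminus E'$ cannot both be finite. So if we prepare many candidates for $x$ that overwrite $k$ on sets with pairwise finite intersections, each $y$ rules out at most one candidate. We prepare one candidate for each branch of the binary tree.

\begin{lemma}\label{lem:tree}
If $A\subseteq\omega^\omega$ is meager and $W\subseteq2^\omega$ is null with $|W|<\mathfrak c$, there is $x\in\omega^\omega\setminus A$ with $W\subseteq N_x$.
\end{lemma}

\begin{proof}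
Let $O_n$ be dense open sets with $A\cap\bigcap_nO_n=\emptyset$. By Lemma~\ref{lem:code} fix $k\in\omega^\omega$ such that $S(y,k)$ is infinite for every $y\in W$. List the finite binary sequences as $\sigma_0,\sigma_1,\dots$ in order of nondecreasing length. We define $0=n_0<n_1<\cdots$ and sequences $s_{\sigma_j}$ of natural numbers with $|s_{\sigma_j}|=n_{j+1}$, by recursion on $j$. Let $\sigma=\sigma_j$. Let $t=s_\tau$, where $\tau$ is $\sigma$ without its last entry, and let $t=\emptyset$ if $j=0$. Since $\tau$ comes earlier in the list, $|t|\le n_j$. First extend $t$ by copying $k$ on $[|t|,n_j)$. Then extend the result properly to $s_\sigma$ with $[s_\sigma]\subseteq O_{|\sigma|}$, which is possible because $O_{|\sigma|}$ is dense and open. Let $n_{j+1}=|s_\sigma|$ and $E_\sigma=[n_j,n_{j+1})$. The intervals $E_\sigma$ partition $\omega$; see Figure~\ref{fig:tree}.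

For $c\in2^\omega$ write $c_n=c{\upharpoonright}[0,n)$, and let $x^c=\bigcup_ns_{c_n}$ and $E^c=\bigcup_nE_{c_n}$. The $s_{c_n}$ properly extend one another, so $x^c\in\omega^\omega$, and $x^c\in[s_{c_n}]\subseteq O_n$ for all $n$, so $x^c\notin A$. A coordinate $m$ receives its value at the first $n$ with $m<|s_{c_n}|$, either in the copying step or inside $E_{c_n}$. Hence $x^c(m)=k(m)$ for $m\notin E^c$. If $c\ne c'$, then $E^c\cap E^{c'}$ is the union of the $E_\sigma$ over the finitely many common initial segments $\sigma$ of $c$ and $c'$, and is finite. So for each $y\in W$ there is at most one $c$ with $S(y,k)\setminus E^c$ finite. As $|W|<\mathfrak c=|2^\omega|$, there is $c$ such that $S(y,k)\setminus E^c$ is infinite for all $y\in W$. By \eqref{eq:robust}, $W\subseteq N_{x^c}$.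
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.2cm,y=0.8cm]
\foreach \i/\s in {0/\emptyset,1/0,2/1,3/00,4/01,5/10,6/11} \node at (\i+0.5,2) {$E_{\s}$};
\foreach \i in {0,1,4} \fill[gray!40] (\i,1) rectangle (\i+1,1.6);
\foreach \i in {0,2,5} \fill[gray!40] (\i,0) rectangle (\i+1,0.6);
\foreach \i in {2,3,5,6} \node at (\i+0.5,1.3) {$k$};
\foreach \i in {1,3,4,6} \node at (\i+0.5,0.3) {$k$};
\foreach \i in {0,...,6} {\draw (\i,0) rectangle (\i+1,0.6); \draw (\i,1) rectangle (\i+1,1.6);}
\node[left] at (0,1.3) {$c=01\ldots$};
\node[left] at (0,0.3) {$c=10\ldots$};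
\node at (7.4,1.3) {$\cdots$};
\node at (7.4,0.3) {$\cdots$};
\end{tikzpicture}
\caption{The coordinates $\omega$ are cut into consecutive intervals $E_\sigma$, one for each finite binary sequence $\sigma$. The point $x^c$ built for a branch $c$ copies the code $k$ except on the intervals $E_\sigma$ with $\sigma$ an initial segment of $c$ (shaded), where it enters the next dense open set. For the two branches shown, only $E_\emptyset$ is shaded in both rows.}\label{fig:tree}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:goal} when $\mathfrak d\le\kappa$]
Let $P=\omega^\omega$ and take the sets $A_\xi$ of Lemma~\ref{lem:cof}. Each $Y_\xi$ is null and $|Y_\xi|<\kappa\le\mathfrak c$, so Lemma~\ref{lem:tree} gives $x_\xi\notin A_\xi$ with $Y_\xi\subseteq N_{x_\xi}$. The set $\{x_\xi:\xi<\kappa\}$ is contained in no $A_\xi$ and is therefore nonmeager.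
\end{proof}

\section{The case $\kappa<\mathfrak d$}\label{sec:large}

With no list of meager sets to avoid, nonmeagerness has to be inherited from a nonmeager set of size $\kappa$. Take such a set in $\omega^\omega\times2^\omega$. A pair $(c,d)$ in it prescribes the category moves in advance: $d$ selects the set $D=\{m:d(m)=1\}$ of coordinates, and $c$ supplies the values on $D$. The code is then written on $B=\omega\setminus D$, which Lemma~\ref{lem:code} permits. We have no control over the values of the code. So to place the resulting point $x$ in a dense open set $O$, we need an interval $[i,j)\subseteq D$ on which $c$ carries a block that forces entry into $O$ whatever $x{\upharpoonright}[0,i)$ is.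

Lemma~\ref{lem:block} provides such blocks in $K_g$, and in $\omega^\omega$ they need not exist. The set $O=\{x\in\omega^\omega:x(m)=0\text{ for some }m>x(0)\}$ is dense and open. If $1\le i<j$ and $\tau$ is any function on $[i,j)$, a point $x\supseteq\tau$ with $x(0)=j$ and $x(m)=1$ for all $m\ge j$ is not in $O$.

We therefore look for one $g$ such that all the points can be taken in $K_g$. The hypothesis $\kappa<\mathfrak d$ does not give a $g$ above all the codes at almost all coordinates. It gives a $g$ above each code at infinitely many coordinates, and by \eqref{eq:robust} that is enough, provided that these coordinates lie in the sets $S(y,k)$. A monotone $g$ achieves this.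

\begin{lemma}\label{lem:slow}
Let $\mathcal F$ be a family of fewer than $\mathfrak d$ functions $k:S_k\to\omega$ with $S_k\subseteq\omega$ infinite. There is $g\in\omega^\omega$ with all values at least $2$ such that $\{m\in S_k:k(m)<g(m)\}$ is infinite for every $k\in\mathcal F$.
\end{lemma}

\begin{proof}
For $k\in\mathcal F$ and $n\in\omega$ let $n^k$ be the least element of $S_k$ that is at least $n$, and let $b_k(n)=k(n^k)$. The family $\{b_k:k\in\mathcal F\}$ is not dominating, so there is $g_0$ such that for every $k\in\mathcal F$, $g_0(n)>b_k(n)$ for infinitely many $n$. Let $g(n)=2+\max_{i\le n}g_0(i)$, a nondecreasing function. If $g_0(n)>b_k(n)$, then $k(n^k)=b_k(n)<g(n)\le g(n^k)$. As $n^k\ge n$, infinitely many $n$ give infinitely many $n^k$.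
\end{proof}

One circularity remains. The function $g$ depends on the codes, the codes depend on the sets $B$, and so the pairs $(c,d)$ are chosen before $K_g$ is known. This is why $c$ is taken in $\omega^\omega$ and reduced modulo $g$ afterwards.

\begin{proof}[Proof of Proposition~\ref{prop:goal} when $\kappa<\mathfrak d$]
By Lemma~\ref{lem:category}(c) there is a nonmeager subset of $\omega^\omega\times2^\omega$ of size $\kappa$. Only countably many $d\in2^\omega$ have finitely many zeros, and each $\omega^\omega\times\{d\}$ is closed and nowhere dense. Removing the pairs with such $d$ leaves a nonmeager set, again of size $\kappa$. List it as $Z=\{(c_\xi,d_\xi):\xi<\kappa\}$, and let $D_\xi=\{m:d_\xi(m)=1\}$ and $B_\xi=\omega\setminus D_\xi$. Each $B_\xi$ is infinite.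

By Lemma~\ref{lem:code} choose $k_\xi:B_\xi\to\omega$ with $S(y_\eta,k_\xi)$ infinite for all $\eta<\xi$. Apply Lemma~\ref{lem:slow} to the at most $\kappa<\mathfrak d$ functions $k_\xi{\upharpoonright}S(y_\eta,k_\xi)$, $\eta<\xi<\kappa$. This gives $g$ with all values at least $2$ such that
\begin{equation}\label{eq:below}
\{m\in S(y_\eta,k_\xi):k_\xi(m)<g(m)\}\text{ is infinite for all }\eta<\xi<\kappa .
\end{equation}
Let $P=K_g$. For $c\in\omega^\omega$ define $\bar c\in K_g$ by $\bar c(m)=c(m)\bmod g(m)$, and define $x_\xi\in K_g$ by
\[
x_\xi(m)=\begin{cases}\bar c_\xi(m)&\text{if }m\in D_\xi,\\ k_\xi(m)&\text{if }m\in B_\xi\text{ and }k_\xi(m)<g(m),\\ 0&\text{otherwise.}\end{cases}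
\]
By \eqref{eq:below} and \eqref{eq:robust}, $Y_\xi\subseteq N_{x_\xi}$.

It remains to show that $\{x_\xi:\xi<\kappa\}$ is nonmeager in $K_g$, that is, that it meets $\bigcap_nO_n$ whenever the $O_n$ are dense and open in $K_g$. Let $G_n$ be the set of $(c,d)\in\omega^\omega\times2^\omega$ for which there are $i<j$ such that $d(m)=1$ for all $m\in[i,j)$ and
\begin{equation}\label{eq:force}
[\sigma\cup\bar c{\upharpoonright}[i,j)]\subseteq O_n\quad\text{for every }\sigma\in\textstyle\prod_{[0,i)}g ,
\end{equation}
the brackets being taken in $K_g$. For fixed $i<j$ these conditions depend only on the restrictions of $c$ and $d$ to $[i,j)$, so $G_n$ is open. To see that $G_n$ is dense, consider a basic open set given by prescribing $c$ and $d$ on $[0,i)$. Take $j$ and $\tau$ from Lemma~\ref{lem:block} for $O_n$ and $i$, and continue with $c{\upharpoonright}[i,j)=\tau$ and $d\equiv1$ on $[i,j)$. Since $\tau(m)<g(m)$, we have $\bar c{\upharpoonright}[i,j)=\tau$, and $(c,d)\in G_n$.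

So $\bigcap_nG_n$ is comeager and contains some $(c_\xi,d_\xi)$ from the nonmeager set $Z$. Fix $n$ and let $i<j$ witness $(c_\xi,d_\xi)\in G_n$. Then $[i,j)\subseteq D_\xi$, so $x_\xi$ agrees with $\bar c_\xi$ on $[i,j)$. Applying \eqref{eq:force} with $\sigma=x_\xi{\upharpoonright}[0,i)$ gives $x_\xi\in O_n$.
\end{proof}

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The cases with $\mathrm{non}(\mathcal M)\ne\mathrm{non}(\mathcal N)$ were treated in Section~\ref{sec:facts}. Let $\mathrm{non}(\mathcal M)=\mathrm{non}(\mathcal N)=\kappa$, and take $P$ and $X=\{x_\xi:\xi<\kappa\}$ from Proposition~\ref{prop:goal}. By Lemma~\ref{lem:fubini}, $X$ is universally null in $\omega^\omega$. Lemma~\ref{lem:transfer} with $E=\omega^\omega$ and $E'=P'=\mathbb R$ gives a nonmeager $X'\in\mathrm{UN}$ with $|X'|\le\kappa$. Being nonmeager, $X'$ has size exactly $\kappa=\mathrm{non}(\mathcal M)$, and it is not in $\mathrm{PM}$ because $\mathbb R$ is perfect. This proves (b). The hypothesis of (a) or that of (b) always holds, so $\mathrm{UN}\ne\mathrm{PM}$.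
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(1) Theorem~\ref{thm:main}(b) gives (i)$\Rightarrow$(ii), and (ii)$\Rightarrow$(i) holds because a nonmeager set has size at least $\mathrm{non}(\mathcal M)$. Assume (i), let $X$ be as in Theorem~\ref{thm:main}(b), and let $X'=X+\mathbb Q=\bigcup_{q\in\mathbb Q}(X+q)$. Then $|X'|=\mathrm{non}(\mathcal M)$. For a continuous $\mu$ and $q\in\mathbb Q$, the measure $A\mapsto\mu(A+q)$ is continuous and makes $X$ null, so $X+q$ is $\mu$-null; hence $X'\in\mathrm{UN}$. Let $I$ be a nonempty open interval. For $x\in X'$ there is $q\in\mathbb Q$ with $x-q\in I$, and $x-q\in X'$. So $X'=\bigcup_{q\in\mathbb Q}((X'\cap I)+q)$, and if $X'\cap I$ were meager, then $X'\supseteq X$ would be meager. Finally $X\in\mathrm{UN}\setminus\mathrm{PM}$ has size $\mathrm{non}(\mathcal M)$, and smaller sets are in $\mathrm{PM}$ by Lemma~\ref{lem:category}. This gives the minimum.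

(2) The two statements are the contrapositives of parts (b) and (a) of Theorem~\ref{thm:main}.

(3) If $\mathrm{non}(\mathcal M)\le\mathrm{non}(\mathcal N)$, Theorem~\ref{thm:main}(b) gives a member of $\mathrm{UN}$ outside $\mathcal M$, hence outside $\mathcal A$. Otherwise the set from Theorem~\ref{thm:main}(a) has size $\mathrm{non}(\mathcal N)<\mathrm{non}(\mathcal M)$, so it lies in $\mathcal A\setminus\mathrm{UN}$.

(4) Apply Lemma~\ref{lem:transfer} to the set from Theorem~\ref{thm:main}(b), with $E=E'=\mathbb R$, with $\mathbb R$ as the first admissible set and the given perfect set as the second.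
\end{proof}

\begin{thebibliography}{9}

\bibitem{kechris} Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{top} \emph{Topologies making a given ideal nowhere dense or meager}, \texttt{https://math.wvu.edu/\textasciitilde{}kciesiel/Other/ElectronicReprints/39.pdf}.

\end{thebibliography}
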